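# Uniquely $k$-colorable $m$-cycle systems: which pairs $(k,m)$ occur

## 1. A first guess: every pair $(k,m)$ occurs

Throughout, $[k]=\{1,\dots,k\}$. We begin with the objects.

**Definition (cycle system).** An *$m$-cycle system of order $n$* is a partition of the edges of the complete graph $K_n$ into $m$-cycles.

**Definition (weak coloring).** A *weak $k$-coloring* of an $m$-cycle system of order $n$ is a partition of the vertices of $K_n$ into $k$ color classes such that no cycle of the system has all its vertices in one class. The *chromatic number* is the smallest $k$ for which a weak $k$-coloring exists, and the system is *$k$-chromatic* if its chromatic number is $k$.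

**Definition (unique colorability).** The system is *uniquely $k$-colorable* if it has exactly one weak $k$-coloring, where colorings that differ only by a permutation of the colors are the same; that is, exactly one partition of the vertex set into $k$ classes is a weak $k$-coloring.

For $m=3$ a cycle is a triangle, so a 3-cycle system is a Steiner triple system. We ask for which $k\ge 2$ and $m\ge 3$ there is a $k$-chromatic, uniquely $k$-colorable $m$-cycle system.

The natural first guess is "for all of them". A large system has about $n^2/(2m)$ cycles, each of which forbids something, and we may choose the system, so surely some choice leaves exactly one coloring. We test this on small cases.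

**Orders close to $m$.** Let $k=2$ and let the order $n\ge3$ be odd with $n\le 2m-3$. Any partition into classes of sizes $\frac{n-1}2$ and $\frac{n+1}2\le m-1$ is a weak 2-coloring, because no class can hold $m$ vertices. There are $\binom{n}{(n-1)/2}\ge 3$ such partitions. For instance, if $K_5$ is split into two 5-cycles, all 15 partitions into two nonempty classes work. So for $k=2$, orders in this range never help.

**The pair $(2,4)$ in order 9.** On $\mathbb Z_9$ take the nine cycles
$$D_i=(i,\ i+1,\ i+5,\ i+3),\qquad i\in\mathbb Z_9. \tag{1}$$
The four edges of $D_i$ have differences $1,4,2,3$ up to sign, so each edge of $K_9$ occurs exactly once. The vertex sets are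
$$0135,\ 1246,\ 2357,\ 3468,\ 0457,\ 1568,\ 0267,\ 1378,\ 0248 . \tag{2}$$
With $A=\{1,2,3,5\}$ and $B=\{0,4,6,7,8\}$, none of the sets in (2) lies in $A$, and each contains one of $1,2,3,5$, so none lies in $B$. Hence the system is 2-chromatic. But $x\mapsto x+1$ maps the system to itself, so every translate of $\{A,B\}$ is also a weak 2-coloring. Since $|A|=4$ is not divisible by 3, no nonzero translation fixes $A$, and there are at least nine colorings.

**The pair $(3,3)$ in order 7.** Take the triples $\{i,i+1,i+3\}$ over $\mathbb Z_7$: $013,124,235,346,045,156,026$. The partition $\{0,1,2\},\{3,4,5\},\{6\}$ is a weak 3-coloring, and so is its translate $\{1,2,3\},\{4,5,6\},\{0\}$. Two colors do not suffice (Proposition 1 below includes this), so the system is 3-chromatic, and it is not uniquely colorable.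

**The pair $(2,3)$.** Here the failure is permanent.

**Proposition 1.** A 2-chromatic 3-cycle system has order 3, and it is not uniquely 2-colorable. So the pair $(2,3)$ does not occur.

**Proof.** The purpose is to count edges between the two classes in two ways. Let the order be $n$ and the class sizes $a,b\ge 1$. A triangle that is not inside a class has exactly two of its three edges between the classes. There are $n(n-1)/6$ triangles, so
$$ab=2\cdot\frac{n(n-1)}6=\frac{n(n-1)}3 .$$
Since $ab\le n^2/4$, we get $4(n-1)\le 3n$, so $n\le 4$. The order is odd, because the triangles at a vertex pair up its $n-1$ edges, and $n=1$ gives chromatic number at most 1. Hence $n=3$. The only cycle is then the whole triangle, and each of the three partitions into a 1-set and a 2-set is a weak 2-coloring. $\square$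

So the guess is false as stated. It turns out that $(2,3)$ is the only exception.

**Definition (admissible).** The integer $n$ is *$m$-admissible* if $n$ is odd and $m\mid n(n-1)/2$.

An $m$-cycle system of order $n>1$ requires this: each cycle uses 0 or 2 edges at a vertex, so $n-1$ is even, and the cycles partition the $n(n-1)/2$ edges. For $m=4$ the condition says $n\equiv 1\pmod 8$; for $m=6$ it says $n\equiv 1$ or $9\pmod{12}$. Every $n\equiv 1\pmod{2m}$ is $m$-admissible.

**Theorem A.** A $k$-chromatic, uniquely $k$-colorable $m$-cycle system exists for all $k\ge 2$, $m\ge 3$ except $(k,m)=(2,3)$.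

**Theorem B.** Let $k\ge 2$, $m\ge 3$, $(k,m)\ne(2,3)$. There is $n_0(k,m)$ such that for every $m$-admissible $n\ge n_0(k,m)$ there is a $k$-chromatic, uniquely $k$-colorable $m$-cycle system of order $n$.

Theorem B and Proposition 1 give Theorem A, because there are arbitrarily large $m$-admissible $n$. The rest of the lecture proves Theorem B.

## 2. Pinned vertices, and two places where the direct approach stops

Fix a target coloring $\gamma$ of the vertices. Suppose the system contains a cycle with one vertex $v$ of color $i$ and its other $m-1$ vertices of color $j\neq i$. If a weak coloring $f$ agrees with $\gamma$ on those $m-1$ vertices, then $f(v)\ne j$. If $v$ has such a cycle for every $j\ne\gamma(v)$, call $v$ *pinned*: no weak $k$-coloring with colors in $[k]$ differs from $\gamma$ at $v$ alone.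

The first approach is to build a system in which every vertex is pinned. It stops because pinning says nothing about changing many vertices at once. Suppose the pinning cycles fall into two families, on disjoint vertex sets $V'$ and $V''$. Exchange colors 1 and 2 on $V'$ only. Every pinning cycle still has two colors, and the new coloring is not $\gamma$ with its colors renamed (if colors 1 and 2 both occur on $V'$ and on $V''$). Pinning transports information along cycles, but it needs a set of vertices where the coloring is known to start with, and one common set for everything. We shall have to build this starting set.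

The second difficulty is to fit the chosen cycles into a complete system. We use two published theorems.

**(T1)** (Alspach–Gavlas, *JCTB* 81 (2001) 77–99; Šajna, *J. Combin. Des.* 10 (2002) 27–78.) If $n\ge m\ge 3$ and $n$ is $m$-admissible, an $m$-cycle system of order $n$ exists.

**(T2)** (Gustavsson, thesis, Stockholm 1991; Barber–Kühn–Lo–Osthus, *Adv. Math.* 288 (2016) 337–385; Glock–Kühn–Lo–Montgomery–Osthus, *JCTB* 139 (2019) 47–127.) For each $m\ge 3$ there are $\varepsilon>0$ and $N_0$ such that every graph $G$ on $N\ge N_0$ vertices with all degrees even, $m\mid e(G)$ and minimum degree $\delta(G)\ge(1-\varepsilon)N$ decomposes into $m$-cycles.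

It is tempting to place a sparse set of pinning cycles in $K_n$, remove their edges, and decompose the rest by (T2). This stops at one point: (T2) gives no information about colors, so a cycle it produces may lie inside a color class, and then $\gamma$ itself is not a weak coloring.

The way past this second difficulty is to apply (T2) to a smaller graph. We take a point set $Z$, replace each point by two or three vertices of *different* colors, and let (T2) decompose a graph on $Z$. Each cycle $D$ on $Z$ is then lifted to several cycles above it, and we choose the lift so that no lifted cycle is in one color class. All control over colors is in the lift, where it is finite algebra. For the first difficulty we shall use sets of about $\sqrt N$ points on which a coloring is forced from nothing, and let those pin everything else.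

From now on $(k,m)\ne(2,3)$ is fixed and $n$ is a large $m$-admissible integer. Constants in $O(\cdot),\Omega(\cdot),\Theta(\cdot)$ depend only on $k$ and $m$. "Mono" means monochromatic under the coloring $\gamma$ defined next.

## 3. Points, fibers and groups

Put $w=2$ if $m\ge 4$ and $w=3$ if $m=3$. Let $Z$ be a set of $N$ points, partitioned into *groups* of bounded size. Each point $z$ gets a color set $T_z\subseteq[k]$ with $|T_z|=w$, the same for all points of a group:
$$m\ge4:\ T_z=\{1,a_z\},\ a_z\in\{2,\dots,k\};\qquad m=3:\ T_z=\{1,2,a_z\},\ a_z\in\{3,\dots,k\}. \tag{3}$$
For $m=3$ we have $k\ge 3$, so this makes sense. The vertex set of the system is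
$$V=\{(z,c):z\in Z,\ c\in T_z\}\cup W,\qquad W=\emptyset\ \text{or}\ W=\{\infty\},$$
and the target coloring is $\gamma(z,c)=c$, $\gamma(\infty)=1$. The *fiber* of $z$ is $\{z\}\times T_z$; its vertices have distinct colors. For a graph $H$ on $Z$ let $H[T]$ be the graph with edges $(z,c)(z',c')$ for all $zz'\in E(H)$, $c\in T_z$, $c'\in T_{z'}$. Finally, $G_0$ is the complete graph on $Z$ minus all edges inside groups.

As an illustration of sizes only, for $m=4$, $k=2$, $n=17$ there are $N=8$ points in two groups of four, each point carries a vertex of color 1 and one of color 2, and $\infty$ has color 1. For $m=3$, $k=3$, $n=9$ there are three points, each its own group, with $T_z=\{1,2,3\}$, and no $\infty$.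

**Choice of the groups.** The purpose is to get $|V|=n$, $m\mid e(G_0)$, and even degrees in $G_0$ whenever possible.

*Case $m\ge 4$.* Take $W=\{\infty\}$ and $N=(n-1)/2$. *Ordinary* groups have size $m$. There is at most one *special* group, of size $g_0$ with $2g_0+1\equiv n\pmod{2m}$. If $n\equiv 1\pmod{2m}$ we take $g_0=0$ (no special group); otherwise $g_0$ is the number $g<3m/2$ supplied by Lemma 5 below, which depends only on $m$ and $n$ mod $2m$. From $2g_0+1\equiv 2N+1\pmod{2m}$ we get $N\equiv g_0\pmod m$, so the remaining points split into some number $r'$ of ordinary groups. Then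
$$e(G_0)=\binom{r'}2m^2+r'mg_0\equiv 0\pmod m .$$
If $m$ is even, then $m\mid nN$ with $n$ odd forces $N$ even, and $g_0\equiv N\pmod m$ is even too. The degrees in $G_0$ are $N-m$ or $N-g_0$, so they are all even. If $m\geq5$ is odd, some degrees may be odd; for instance for $n=101$, $m=5$ we have $N=50$, $g_0=0$ and all degrees are 45. Section 5 deals with that.

*Case $m=3$, $n\equiv 3\pmod 6$.* Take $W=\emptyset$ and $N=n/3$, which is odd. Ordinary groups have size 1. If $N\equiv5\pmod 6$ there is one special group of size 5. Without a special group, $N\equiv1,3\pmod 6$ and $e(G_0)=N(N-1)/2$ is divisible by 3. With it, $e(G_0)=\frac{N(N-1)}2-10=\frac{(N-5)(N+4)}2$, where both $N-5$ and $N+4$ are divisible by 3, so again $3\mid e(G_0)$. The degrees $N-1$, $N-5$ are even.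

*Case $m=3$, $n\equiv 1\pmod 6$.* Take $W=\{\infty\}$ and $N=(n-1)/3$, which is even. Ordinary groups have size 2. If $N\equiv 4\pmod 6$ there is one special group of size 4. Without it, $N\equiv 0,2\pmod 6$ and $e(G_0)=N(N-2)/2$ is divisible by 3. With it,
$$e(G_0)=\frac{N(N-1)}2-\frac{N-4}2-6=\frac{(N-4)(N+2)}2,$$
and both factors are divisible by 6. The degrees $N-2$, $N-4$ are even.

For $m=3$ the admissible $n$ are exactly those with $n\equiv1,3\pmod 6$, so all cases are covered. A special group gets $a_z=2$ if $m\ge4$ and $a_z=3$ if $m=3$. Ordinary groups get the possible values of $a$ in round-robin fashion, so each value is used by $\Omega(N)$ ordinary groups. In all cases $|V|=wN+|W|=n$.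

## 4. Lifting one cycle without monochromatic rows

**Definition (lift).** Let $D=(z_1,\dots,z_m)$ be an $m$-cycle on $Z$. A *lift* of $D$ is a set $\Lambda\subseteq T_{z_1}\times\dots\times T_{z_m}$ such that for every $r$ (mod $m$) the map $c\mapsto(c_r,c_{r+1})$ is a bijection $\Lambda\to T_{z_r}\times T_{z_{r+1}}$. It is *good* if no $c\in\Lambda$ is constant.

Given a lift, the cycles $((z_1,c_1),\dots,(z_m,c_m))$, $c\in\Lambda$, decompose $D[T]$, because the bijection for $r$ says that each edge over $z_rz_{r+1}$ is used exactly once. In a good lift none of these cycles is mono. We call the elements of $\Lambda$ its *rows* and the coordinates its *columns*.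

For example, let $m=4$ and let all $T_z=\{1,2\}$. Code color 1 as $1\in\mathbb Z_2$ and color 2 as $0$, and let $(x,y)$ run over $\mathbb Z_2^2$. The columns $(x,y,x,y)$ give a lift, but it contains $0000$ and $1111$, so it is not good. The columns $(x,y,x+1,y)$ give the rows $0010,0111,1000,1101$, in colors $(2,2,1,2),(2,1,1,1),(1,2,2,2),(1,1,2,1)$. This lift is good, and it contains the row $(1,2,2,2)$, which is the color pattern of a pinning cycle.

Fibers of size two would not suffice for $m=3$. A lift there is a Latin square of order 2, so in $\mathbb Z_2$-coding it is $c_3=c_1+c_2$ or $c_3=c_1+c_2+1$. The first contains $000$ and the second contains $111$. If all three color sets are $\{1,2\}$, both are bad. This is the reason for $w=3$ when $m=3$.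

**Lemma 2.** (A) Every $m$-cycle $D$ on $Z$ has a good lift. (B) If $i\ne j$, $i\in T_{z_1}$ and $j\in T_{z_r}$ for $2\le r\le m$, then $D$ has a good lift containing $(i,j,j,\dots,j)$.

Part (A) will handle the cycles coming from (T2), part (B) the cycles we want to force.

**Proof for $m\ge 4$.** Identify each $T_z$ with $\mathbb Z_2$ by $1\mapsto 1$, $a_z\mapsto 0$. Two distinct nonzero vectors of $\mathbb Z_2^2$ are linearly independent, so two affine functions of $(x,y)$ with distinct nonzero linear parts together form a bijection $\mathbb Z_2^2\to\mathbb Z_2^2$. Hence any columns $c_1,\dots,c_m$ that are affine in $(x,y)$, with linear parts in $\{x,y,x+y\}$ and cyclically consecutive linear parts distinct, define a lift. A row containing both 0 and 1 contains color 1 and a color other than 1, so it is not constant.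

**Type I columns.** These serve (A), and (B) when one of $i,j$ is 1. Put $c_1=x$; $c_r=y$ for even $r$; $c_r=x+1$ for odd $r\ge3$; except that if $m$ is odd, $c_m=x+y+\kappa$ with a constant $\kappa\in\mathbb Z_2$. The linear parts are $x,y,x,y,\dots,x,y$ for even $m$, and $x,y,x,y,\dots,x,y,x+y$ for odd $m$. Cyclically consecutive ones are distinct. Column 3 is $x+1$ (for odd $m$ we have $m\ge5$, so the exception is not at column 3), and $x+1\ne x=c_1$ in every row. So every row contains 0 and 1, and the lift is good. This proves (A).

For (B) with $i=1$, all $j\ne1$ entries are coded 0, and we need the row $(1,0,\dots,0)$. Take $\kappa=1$ and $(x,y)=(1,0)$: then $c_1=1$, even columns are $0$, odd columns are $x+1=0$, and $c_m=1+0+1=0$ if $m$ is odd. With $j=1$ we need $(0,1,\dots,1)$. Take $\kappa=0$ and $(x,y)=(0,1)$: then $c_1=0$, even columns are 1, odd columns are $x+1=1$, and $c_m=0+1=1$ if $m$ is odd.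

**Type II columns.** These serve (B) when $i,j\ge 2$; the required row is then coded $(0,\dots,0)$. Use the linear columns
$$x,\,y,\,x+y,\,y,\,x,\,y,\,x,\,y,\dots,x,\,y\quad(m\text{ even; for }m=4:\ x,y,x+y,y),$$
$$x,\,y,\,x+y,\,x,\,y,\,x,\,y,\dots,x,\,y\quad(m\text{ odd}).$$
Cyclically consecutive columns are distinct. The row for $(x,y)=(0,0)$ is $(0,\dots,0)$, that is $(i,j,\dots,j)$, which is not constant since $i\ne j$. For $(x,y)\ne(0,0)$ exactly one of $x,y,x+y$ is 0, and all three occur among the first three columns, so the row contains both 0 and 1.

**Proof for $m=3$.** Let $Q=T_{z_1}\cap T_{z_2}\cap T_{z_3}$. A constant row has its color in $Q$.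

For (A), choose bijections $\lambda_r:T_{z_r}\to\mathbb Z_3$ that agree on $Q$, and take $\{c:\lambda_1(c_1)+\lambda_2(c_2)+\lambda_3(c_3)=1\}$. Any two coordinates determine the third, so this is a lift. A constant row has label sum $3t=0\ne1$, so the lift is good.

For (B), identify each $T_{z_r}$ with $\mathbb Z_3$ by a bijection $\lambda_r$ such that $(i,j,j)$ becomes $(0,0,0)$. Consider the four planes $\pm x\pm y\pm z=0$ (signs up to a global sign). Each is a lift, because any two coordinates determine the third, and each contains $(0,0,0)$. We show that at least one of them is good by counting the planes that contain a constant row.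

A point with all coordinates nonzero lies in exactly one plane: three values $\pm1$ sum to 0 in $\mathbb Z_3$ only if they are equal, and this fixes the signs up to a global sign. A point with exactly one zero coordinate lies in exactly two planes: the relative sign of the other two is fixed, the third sign is free. A point with exactly two zero coordinates lies in none. Now let $v\in Q$. The first coordinate of $(v,v,v)$ is zero exactly when $v=i$, the second and third exactly when $v=j$. So $(v,v,v)$ lies in no plane if $v=j$, in two if $v=i$, and in one otherwise.

If $i\in Q$, then $Q\subseteq T_{z_2}$ and $i,j\in T_{z_2}$ with $|T_{z_2}|=3$, so $|Q\setminus\{i,j\}|\le1$ and at most $2+1=3$ planes contain a constant row. If $i\notin Q$, then $Q\subseteq T_{z_1}\setminus\{i\}$ has at most two elements, and at most 2 planes contain a constant row. In both cases one of the four planes is a good lift. $\square$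

To see the count at work, let all $T_z=\{1,2,3\}$ and $(i,j,j)=(1,2,2)$, with $\lambda_1:1,2,3\mapsto0,1,2$ and $\lambda_2=\lambda_3:2,1,3\mapsto 0,1,2$. The constant rows become $(0,1,1)$, $(1,0,0)$, $(2,2,2)$. The first lies in $x+y-z=0$ and $x-y+z=0$, the second in no plane, the third in $x+y+z=0$. The plane $x-y-z=0$ is left, and it is good.

## 5. A gadget that repairs odd degrees

For odd $m\ge 5$ the graph $G_0$ may have vertices of odd degree, and (T2) does not apply. But in $H[T]$ every degree is twice a degree of $H$, so upstairs there is no parity obstruction. The next lemma uses this: it gives a graph $F$ with $m$ edges and exactly two odd vertices whose blow-up still decomposes into non-mono $m$-cycles. Removing such graphs changes parities.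

**Lemma 3.** Let $m\ge5$ be odd and let $p_1,p_2,u_1,\dots,u_{m-2}\in Z$ be distinct. Let $F$ be the cycle $(u_1,\dots,u_{m-2})$ together with the edges $u_1p_1$ and $u_1p_2$. So $e(F)=m$, and only $p_1,p_2$ have odd degree. Then $F[T]$ decomposes into four non-mono $m$-cycles.

**Proof.** We first turn the cycle into four paths, each starting and ending in the fiber of $u_1$, then close the paths through $p_1$ and $p_2$. Code every $T_z$ by $\mathbb Z_2$ as in Lemma 2. For $(x,y)\in\mathbb Z_2^2$ take the path
$$(u_1,x),\ (u_2,c_2),\ \dots,\ (u_{m-2},c_{m-2}),\ (u_1,x+1),$$
where $c_r=y$ for even $r\le m-3$, $c_r=x$ for odd $r$ with $3\le r\le m-4$, and $c_{m-2}=x+y$. On the edges $u_1u_2,u_2u_3,\dots,u_{m-4}u_{m-3}$ the two functions are $x$ and $y$ in some order; on $u_{m-3}u_{m-2}$ they are $y$ and $x+y$; on $u_{m-2}u_1$ they are $x+y$ and $x+1$. In each case the linear parts are distinct and nonzero, so each pair in $\mathbb Z_2^2$ occurs once. Hence the four paths decompose $(u_1,\dots,u_{m-2})[T]$. Each has $m-2$ edges and joins $(u_1,0)$ to $(u_1,1)$.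

The edges over $u_1p_1$ and $u_1p_2$ are decomposed by the four paths $(u_1,0),(p_i,c),(u_1,1)$ with $i=1,2$, $c\in T_{p_i}$. Close each long path with one of them. The result is a cycle with $m-2+2=m$ edges and $m$ distinct vertices. It contains both vertices of the fiber of $u_1$, which have different colors, so it is not mono. $\square$

For $m=5$ the four coded paths over $u_1,u_2,u_3,u_1$ are $0001$, $0111$, $1010$, $1100$; the pairs in positions 1–2, 2–3 and 3–4 each run over all of $\mathbb Z_2^2$.

## 6. Small systems that fill the groups

Edges inside fibers, between fibers of one group, and at $\infty$ are not covered by lifts. They will be covered by one small cycle system for each group. These systems have two tasks: to contain no mono cycle, and to provide the cycles that pin $\infty$.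

**Lemma 4.** For $m\ge4$ there is an $m$-cycle system on a set $A\cup B$ (disjoint), $|A|=m$, $|B|=m+1$, and a vertex $\infty\in B$, such that no cycle has all its vertices in $A$ or all in $B$, and some cycle through $\infty$ has all its other vertices in $A$.

**Proof.** For $m=4$ use the system (1) on $\mathbb Z_9$ with $A=\{1,2,3,5\}$, $B=\{0,4,6,7,8\}$, $\infty=0$. Section 1 checked that no cycle lies in $A$ or in $B$, and $V(D_0)=\{0,1,3,5\}$ is the required cycle through $\infty$.

Let $m\ge5$. By (T1) there is an $m$-cycle system of order $2m+1$; it has $\frac{(2m+1)2m}{2m}=2m+1$ cycles. Fix a cycle $D$ and let $R$ be the set of the $m+1$ vertices off $D$. For a pair $(u,\infty)\in R\times V(D)$ put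
$$A=(V(D)\setminus\{\infty\})\cup\{u\},\qquad B=(R\setminus\{u\})\cup\{\infty\}.$$
Then $|A|=m$, $|B|=m+1$, and $D$ passes through $\infty$ with all other vertices in $A$, so $D$ is inside neither $A$ nor $B$. It remains to find a pair for which no other cycle is inside $A$ or $B$; we count the pairs spoiled by other cycles. Let $p_t$ be the number of cycles $D'\ne D$ with $|V(D')\cap V(D)|=t$.

A cycle $D'\neq D$ inside $A$ has $V(D')=A$. It meets $V(D)$ in $m-1$ vertices, and it determines $u$ (its vertex off $D$) and $\infty$ (the vertex of $D$ it misses). So at most $p_{m-1}$ pairs are spoiled this way.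

A cycle $D'$ inside $B$ meets $V(D)$ in at most the vertex $\infty$. If it is disjoint from $D$, then $V(D')=R\setminus\{u\}$, so $u$ is determined, and $D'$ spoils $m$ pairs, one for each choice of $\infty$. If it meets $D$ exactly in $\infty$, then $\infty$ is determined, and $u$ is one of the $2$ vertices of $R$ not on $D'$.

As $0$, $1$, $m-1$ are distinct, $p_0+p_1+p_{m-1}\le 2m$. So the number of bad pairs is at most
$$mp_0+2p_1+p_{m-1}\le mp_0+2(2m-p_0)=(m-2)p_0+4m .$$
The $p_0$ cycles inside $R$ are edge-disjoint, so $p_0m\le\binom{m+1}2$, that is, $p_0\le\frac{m+1}2$. Hence the number of bad pairs is at most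
$$\frac{(m-2)(m+1)}2+4m=\frac{m^2+7m-2}2<m(m+1),$$
where the last inequality is equivalent to $m^2-5m+2>0$ and holds for $m\ge5$. There are $m(m+1)$ pairs, so a good one exists. $\square$

**Lemma 5.** Let $m\ge4$ and let $n$ be $m$-admissible with $n\not\equiv1\pmod{2m}$. There are $g<3m/2$, depending only on $m$ and $n$ mod $2m$, with $2g+1\equiv n\pmod{2m}$, and an $m$-cycle system on a disjoint union $A\cup B$, $|A|=g$, $|B|=g+1$, with no cycle inside $A$ or inside $B$.

**Proof.** Let $r\in[0,2m)$ be the residue of $n$ mod $2m$. Then $r$ is odd, $r\ne 1$, so $r\ge3$; and $2m\mid r(r-1)$. Let $n_1=r$ if $r\ge m$ and $n_1=2m+r$ otherwise, and write $n_1=2g+1$. Then $n_1\equiv n\pmod{2m}$, so $n_1$ is $m$-admissible. Also $m\le n_1<3m$, so $g<3m/2$, and (T1) gives a system of order $n_1$. We have to partition its vertices.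

*If $r\ge m$*, the classes are simply too small. Indeed $r\ne 2m-1$, because $(2m-1)(2m-2)\equiv2\not\equiv0\pmod{2m}$. As $r$ is odd, $n_1\le 2m-3$ and $|A|<|B|=g+1\le m-1$. Any partition works.

*If $r<m$*, we use a random partition. Here $r=3$ would give $2m\mid 6$, contradicting $m\ge4$. So $r\ge5$, hence $m\ge6$, and $g=m+\frac{r-1}2\ge m\ge6$. The number of cycles is $\frac{n_1(n_1-1)}{2m}<\frac{9m}2$. Let $B$ be a random $(g+1)$-set with complement $A$. For a cycle with vertex set $S$,
$$P(S\subseteq B)=\prod_{t=0}^{m-1}\frac{g+1-t}{2g+1-t}\le\frac7{13}\,2^{1-m},\qquad P(S\subseteq A)=\prod_{t=0}^{m-1}\frac{g-t}{2g+1-t}\le2^{-m}.$$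
Indeed $\frac{g+1}{2g+1}\le\frac7{13}$ for $g\ge6$, while the factors with $t\ge1$ in the first product and all factors in the second are at most $\frac12$. The expected number of cycles inside $A$ or inside $B$ is therefore less than
$$\frac{9m}2\left(\frac{14}{13}+1\right)2^{-m}=\frac{9m}2\cdot\frac{27}{13}\,2^{-m}.$$
At $m=6$ this is $\frac{729}{832}<1$, and $m2^{-m}$ decreases. So some partition has no such cycle. $\square$

For $m=6$, $n\equiv 9\pmod{12}$ we are in the first case with $g=4$, and the classes have 4 and 5 vertices. For $m=10$, $n\equiv5\pmod{20}$ we are in the second with $n_1=25$, $g=12$.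

**Lemma 6.** For every group $\Gamma$, the complete graph on $\bigcup_{z\in\Gamma}(\{z\}\times T_z)\cup W$ has a decomposition into non-mono $m$-cycles. If $W=\{\infty\}$, these decompositions can be chosen so that for every color $j\ne1$ some cycle through $\infty$ in one of them has all its other vertices of color $j$.

**Proof for $m\ge4$.** On $\Gamma$ the value $a_z=a$ is constant. Place the system of Lemma 4 (ordinary group) or of Lemma 5 (special group) with $A$ corresponding to $\{(z,a):z\in\Gamma\}$, $B\setminus\{\infty\}$ to $\{(z,1):z\in\Gamma\}$, and $\infty$ to $\infty$; in Lemma 5 any element of $B$ may serve as $\infty$. The color classes are $A$ and $B$, so no cycle is mono. Lemma 4 gives a cycle through $\infty$ with all other vertices of color $a$, and every $a\in\{2,\dots,k\}$ occurs on an ordinary group.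

**Proof for $m=3$, $W=\emptyset$.** For a group of size 1 the fiber is one triangle with three colors. The special group of size 5 has colors $1,2,3$ with five vertices each. Identify its 15 vertices with $\mathbb F_{16}^*$ so that the color classes are the three cosets of the subgroup $\mu_5$ of order 5, and use the triples $\{x,y,x+y\}$, which form a Steiner triple system. Suppose such a triple lies in a coset. Dividing by $x$ gives $1+u=u^i$ with $u=y/x$ of order 5 and $0\le i\le4$. Here $i=0$ would give $u=0$ and $i=1$ would give $1=0$, so $2\le i\le4$. Then $u$ is a root of $1+X+X^i$, a nonzero polynomial of degree at most 4. But 2 has order 4 modulo 5, so the minimal polynomial of $u$ over $\mathbb F_2$ is $1+X+X^2+X^3+X^4$. It has degree 4 and five terms, so it does not divide $1+X+X^i$. This is a contradiction.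

**Proof for $m=3$, $W=\{\infty\}$, ordinary group $\{z,z'\}$ with $a_z=a_{z'}=a$.** Partition the six points other than $\infty$ in any way into pairs $P_t=\{p_t^0,p_t^1\}$, $t=1,2,3$. The three triples $P_t\cup\{\infty\}$ and the four triples $\{p_1^{\epsilon_1},p_2^{\epsilon_2},p_3^{\epsilon_3}\}$ with $\epsilon_1+\epsilon_2+\epsilon_3$ even form a Steiner triple system of order 7, since two points in different pairs determine the third $\epsilon$. We use it with one of
$$(\beta)\quad\{(z,a),(z',a)\},\ \{(z,1),(z',2)\},\ \{(z',1),(z,2)\};$$
$$(\alpha)\quad\{(z,2),(z',2)\},\ \{(z,1),(z',a)\},\ \{(z',1),(z,a)\}.$$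
The only color class with at least three elements is $\{\infty,(z,1),(z',1)\}$. It is not a triple, because $\{(z,1),(z',1)\}$ is not one of the pairs. So no triple is mono. Use $(\alpha)$ on exactly one ordinary group and $(\beta)$ on all others. Every $a\in\{3,\dots,k\}$ still occurs on a $(\beta)$-group, where $\{\infty,(z,a),(z',a)\}$ is a triple; this serves $j=3,\dots,k$. On the $(\alpha)$-group $\{\infty,(z,2),(z',2)\}$ is a triple; this serves $j=2$.

**Proof for $m=3$, $W=\{\infty\}$, special group of size 4.** There are 13 vertices, five of color 1 (with $\infty$), four of color 2 and four of color 3. Use the triples $\{i,i+1,i+4\}$ and $\{i,i+2,i+7\}$ over $\mathbb Z_{13}$. Their differences are $\pm1,\pm3,\pm4$ and $\pm2,\pm5,\pm6$, so this is a Steiner triple system. As color classes $1,2,3$ take $\{0,1,2,3,9\}$, $\{4,5,6,7\}$, $\{8,10,11,12\}$. The third points of the triples on pairs inside a class are as follows.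

* For $\{0,1,2,3,9\}$: $01\to4$, $02\to7$, $03\to12$, $09\to10$, $12\to5$, $13\to8$, $19\to7$, $23\to6$, $29\to4$, $39\to11$.
* For $\{4,5,6,7\}$: $45\to8$, $46\to11$, $47\to3$, $56\to9$, $57\to12$, $67\to10$.
* For $\{8,10,11,12\}$: $(8,10)\to2$, $(8,11)\to7$, $(8,12)\to9$, $(10,11)\to1$, $(10,12)\to4$, $(11,12)\to2$.

No third point is in the class of its pair, so no class contains a triple. $\square$

## 7. Three layers of blocks that force the coloring

We now build the cycles that determine the coloring. At this stage only their vertex sets matter.

**Definition (block).** A *block* is an $m$-set of vertices of $V\setminus W$ lying over $m$ distinct points of $Z$, with one vertex of some color $i$ and the other $m-1$ vertices of one color $j\ne i$. Its *projection* is the corresponding $m$-subset of $Z$.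

For instance, with $m=4$ and $T_{z_r}=\{1,2\}$, the set $\{(z_1,1),(z_2,2),(z_3,2),(z_4,2)\}$ is a block with projection $\{z_1,z_2,z_3,z_4\}$. If a system has a cycle on this set, a weak coloring may not be constant on it.

**Proposition 7.** For $N$ large there is a set $\mathcal B$ of blocks such that

1. projections of distinct blocks share at most one point;
2. no projection contains two points of the same group;
3. every point of $Z$ lies in $O(\sqrt N)$ projections;
4. if $f:V\setminus W\to[k]$ is constant on no block of $\mathcal B$, then $f=\pi\circ\gamma$ on $V\setminus W$ for some permutation $\pi$ of $[k]$.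

Properties (1)–(3) ensure that the blocks can be made into cycles of the final system with only $O(\sqrt N)$ edges removed at each point of $Z$. Property (4) is the forcing. We choose small sets $X_i$ and $Y_i$ of $\Theta(\sqrt N)$ points. Layer 1 forces *most* of $X_i$, Layer 2 forces *all* of $Y_i$ from most of $X_i$, and Layer 3 forces all of $V\setminus W$ from $Y_i$. The size $\sqrt N$ is natural: Layer 3 needs $N$ pairwise almost disjoint sets in $Y_j$, and a family of sets of size at least 2 in a set of size $h$, any two sharing at most one point, has at most $\binom h2$ members, so $h$ must be at least of order $\sqrt N$. On the other hand, the degrees in (3) must stay $o(N)$.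

### 7.1 Parameters and grids

**Step 1 (parameters).** This step fixes the sizes. Recall Bertrand's postulate: for every integer $t\ge1$ there is a prime $p$ with $t<p\le 2t$. Choose primes
$$\rho\in[2\sqrt{wN},\,4\sqrt{wN}+2],\qquad q\in[2km\rho,\,4km\rho]$$
(apply it with $t=\lceil2\sqrt{wN}\rceil$ and $t=2km\rho$). Then $\rho,q=\Theta(\sqrt N)$, $\rho,q>m$, and since $\lfloor\rho/w\rfloor\ge\rho/(2w)$,
$$\rho\lfloor\rho/w\rfloor\ge\frac{\rho^2}{2w}\ge N. \tag{4}$$
Put
$$M=(m-1)q,\qquad h=(m-1)\rho,\qquad \delta=\frac1{2km}.$$
Then
$$(k-1)h\le km\rho\le q/2. \tag{5}$$

**Step 2 (the supports).** We need three copies of the construction, indexed by $s\in\mathbb Z_3$; the reason appears in Layer 3. For each $s\in\mathbb Z_3$ and $i\in[k]$ choose $X_i^s,Y_i^s\subset Z$ with $|X_i^s|=M$, $|Y_i^s|=h$, all of whose points $z$ satisfy $i\in T_z$, such that all these $O(\sqrt N)$ points, over all $s$ and $i$, are distinct and lie in distinct groups. This is possible one point at a time, because every $i$ lies in $T_z$ for the points $z$ of $\Omega(N)$ groups.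

For $z\in X_i^s\cup Y_i^s$ write $\hat z=(z,i)$, and for a set $S$ of such points $\hat S=\{\hat z:z\in S\}$. Let $\operatorname{supp}^s=\bigcup_i(X_i^s\cup Y_i^s)$, and let $\widehat{\operatorname{supp}}{}^s$ be the union of all groups meeting $\operatorname{supp}^s$. Since all chosen points lie in distinct groups, the three sets $\widehat{\operatorname{supp}}{}^s$ are disjoint.

**Step 3 (grids).** This step provides many sets of size $m-1$ in $X_j^s$, any two sharing at most one point and arranged in parallel classes. Identify $X_j^s=\mathbb Z_q\times[m-1]$ and put
$$A_{b,a}=\{(a+bt,t):t\in[m-1]\},\qquad a,b\in\mathbb Z_q .$$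
For fixed $b$ the sets $A_{b,a}$, $a\in\mathbb Z_q$, partition $X_j^s$; call them a *parallel class*. Two distinct sets share at most one point: if $b=b'$ they are disjoint, and if $b\ne b'$ the equation $(a-a')+(b-b')t=0$ has one solution $t$ mod $q$, where $q$ is prime and $q>m$. Likewise identify $Y_j^s=\mathbb Z_\rho\times[m-1]$, with sets $B_{b,a}$, $a,b\in\mathbb Z_\rho$.

For example, with $q=5$, $m=4$: $A_{1,0}=\{(1,1),(2,2),(3,3)\}$ and $A_{2,4}=\{(1,1),(3,2),(0,3)\}$ share just the point $(1,1)$.

### 7.2 Layer 1: a random family that forces the majority color

Fix $s$ and omit it from the notation.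

**Claim 8.** For large $M$ there is a family $\mathcal L$ of $m$-sets $L\subset\bigcup_iX_i$, each with one point in some $X_i$ and $m-1$ points in some $X_j$, $j\ne i$, pairwise sharing at most one point, with $|\mathcal L|\le 3k^2M^{3/2}$, such that

(L) whenever $i\ne j$, $S\subseteq X_i$, $T\subseteq X_j$ and $|S|,|T|\ge\delta M$, some $L\in\mathcal L$ has one point in $S$ and $m-1$ points in $T$.

**Proof.** We select sets at random and delete the few conflicts. There are at most $k^2M^m$ sets of the described shape. Select each independently with probability $M^{3/2-m}$. The expected number selected is at most $k^2M^{3/2}$.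

*Conflicts are few.* The number of pairs of distinct $m$-subsets of the $kM$-set $\bigcup_iX_i$ sharing at least 2 points is at most $(kM)^m\binom m2(kM)^{m-2}$: choose the first set, two common points in it, and the remaining points of the second. So the expected number of pairs of selected sets sharing at least 2 points is at most
$$m^2(kM)^{2m-2}M^{3-2m}=m^2k^{2m-2}M .$$

*Property (L) holds with room to spare.* For given $(i,j,S,T)$ as in (L), the expected number $\mu$ of selected sets with one point in $S$ and $m-1$ points in $T$ satisfies
$$\mu\ge\delta M\binom{\lceil\delta M\rceil}{m-1}M^{3/2-m}\ge cM^{3/2},\qquad c=c(k,m)>0,$$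
for large $M$; for instance $c=\delta\,(\delta/2)^{m-1}/(m-1)!$ works once $\delta M\ge2m$. Recall the Chernoff bound: a sum of independent $0/1$ variables with mean $\mu$ is below $\mu/2$ with probability at most $e^{-\mu/8}$. There are at most $k^24^M$ choices of $(i,j,S,T)$, and $k^24^Me^{-cM^{3/2}/8}<\frac13$ for large $M$. So with probability more than $\frac23$ every $(i,j,S,T)$ has at least $cM^{3/2}/2$ selected sets.

*Deletion.* By Markov's inequality, each of the events "more than $3k^2M^{3/2}$ sets are selected" and "more than $3m^2k^{2m-2}M$ selected pairs share at least 2 points" has probability at most $\frac13$. By the union bound, with positive probability neither occurs and every $(i,j,S,T)$ has at least $cM^{3/2}/2$ selected sets. Fix such a selection and delete one set from each bad pair. At most $3m^2k^{2m-2}M$ sets are deleted, which is less than $cM^{3/2}/2$ for large $M$. So (L) survives. $\square$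

Layer 1 consists of the blocks $\hat L$, $L\in\mathcal L^s$, $s\in\mathbb Z_3$.

Why not stop here, with the $X_i$ chosen larger? Because (L) cannot hold with $|S|=1$. The family has at most $3k^2M^{3/2}$ members and there are $kM$ points in $\bigcup_iX_i$, so some $v\in X_i$ is the singular point of at most $3k\sqrt M$ members. Remove from $X_j$, $j\ne i$, one point of each such member. The remaining set $T$ has at least $M-3k\sqrt M\ge\delta M$ points (for large $M$), and no member has singular point $v$ and its other points in $T$. So Layer 1 tolerates no conclusion about single vertices: a small exceptional set can hit all the blocks with singular vertex $\hat v$. To force a single vertex by blocks through it we want these blocks to be disjoint apart from it, and *more numerous than the exceptional points*. That is Layer 2.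

### 7.3 Layer 2: from most of $X_j$ to all of $Y_i$

**Step 4 (parallel classes that avoid conflicts with Layer 1).** Still fix $s$. Say $b\in\mathbb Z_q$ is *bad for $j$* if more than $q/2$ of the sets $A_{b,a}\subset X_j$, $a\in\mathbb Z_q$, share at least 2 points with a member of $\mathcal L$. Each pair of points lies in at most one $A_{b,a}$, so at most $\binom m2|\mathcal L|=O(q^{3/2})$ sets $A_{b,a}\subset X_j$ share at least 2 points with a member of $\mathcal L$. Thus only $O(\sqrt q)\le q/2$ values $b$ are bad for $j$, and at least $q/2$ are not. By (5), $\bigcup_{i\ne j}Y_i$ has $(k-1)h\le q/2$ points. Hence for each $j$ there is an injection $y\mapsto b_j(y)$ from $\bigcup_{i\ne j}Y_i$ into the values not bad for $j$.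

**Step 5 (the blocks).** For all $i\ne j$, $y\in Y_i$ and $a\in\mathbb Z_q$ such that $A_{b_j(y),a}\subset X_j$ shares at most one point with every member of $\mathcal L$, include the block $\{\hat y\}\cup\hat A_{b_j(y),a}$. For each $y\in Y_i$ and $j\ne i$ this gives at least $q/2$ blocks, and their sets $A$ are disjoint because they belong to one parallel class. Do this for each $s$.

### 7.4 Layer 3: from $Y_j$ to every vertex

**Step 6 (which copy serves which point).** Every $z\in Z$ will be pinned by sets in $Y_j^{\tau(z)}$, where $\tau(z)$ must be chosen so that $z$ does not itself interfere with that copy. Put $\tau(z)=s+1$ if $z\in\widehat{\operatorname{supp}}{}^s$, and $\tau(z)=1$ if $z$ lies in none of the three sets. As these sets are disjoint and $s+1\ne s$,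
$$z\notin\widehat{\operatorname{supp}}{}^{\tau(z)}\quad\text{for all }z\in Z. \tag{6}$$

**Step 7 (the blocks).** For each $s$ and $j$, cut every parallel class $\{B_{b,a}:a\in\mathbb Z_\rho\}$ of $Y_j^s$ into $\lfloor\rho/w\rfloor$ disjoint *bundles* of $w$ sets, discarding the rest. By (4) this gives at least $N$ bundles. Assign to each $z$ with $\tau(z)=s$ its own bundle, distinct for distinct $z$. For each $c\in T_z\setminus\{j\}$ assign a set $B(z,c,j)\subset Y_j^{\tau(z)}$ of this bundle, distinct for distinct $c$; there are $w$ sets available. Include the blocks
$$\{(z,c)\}\cup\hat B(z,c,j),\qquad z\in Z,\ c\in T_z,\ j\in[k]\setminus\{c\}.$$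
We call $z$ the *apex*.

### 7.5 Proof of Proposition 7

**Property (2).** This also shows that all the sets defined above are blocks. In Layers 1 and 2, and inside each $B$, the points lie in distinct groups by choice. In Layer 3, by (6), the group of $z$ contains no point of $\operatorname{supp}^{\tau(z)}\supset B$; in particular $z\notin B$. The colors are as required by construction.

**Property (1).** We go through the pairs of layers.

*Layers 1 and 2 against Layers 1 and 2.* Blocks with different $s$ have disjoint projections. Let $s$ be equal.

* Layer 1 against Layer 1: at most one common point, by choice of $\mathcal L$.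
* Layer 1 against Layer 2: the common points of $L$ and $\{y\}\cup A$ lie in $L\cap A$, because $y\notin\bigcup_iX_i$. There is at most one, by Step 5.
* Layer 2 against Layer 2, projections $\{y\}\cup A$ and $\{y'\}\cup A'$: if $y=y'$, then $A\cap A'=\emptyset$, since $A,A'$ are in the same parallel class or in different $X_j$. If $y\ne y'$, then $y\notin A'$, $y'\notin A$, and $|A\cap A'|\le1$: if both lie in the same $X_j$, the values $b_j(y)\ne b_j(y')$ differ; otherwise they are disjoint.

*Layer 3 against Layers 1 and 2.* Compare $\{z\}\cup B$ with a projection $P\subset\operatorname{supp}^{s'}$. If $\tau(z)=s'$, then $z\notin P$ by (6), and $P$ contains at most one point of $\bigcup_jY_j^{s'}\supset B$. If $\tau(z)\ne s'$, then $B\cap P=\emptyset$ and only $z$ can be common. So there is at most one common point.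

*Layer 3 against Layer 3.* Compare $\{z\}\cup B$ and $\{z'\}\cup B'$. If $z=z'$, then $B\cap B'=\emptyset$, since they are distinct sets of one parallel class, or belong to different $j$; so the only common point is $z$. Let $z\ne z'$. If $z\in B'$, then $z\in\operatorname{supp}^{\tau(z')}$, so $\tau(z)=\tau(z')+1$. If $z'\in B$, then $\tau(z')=\tau(z)+1$. Both cannot hold, as $2\ne0$ in $\mathbb Z_3$. (With two copies of the construction, indexed by $\mathbb Z_2$, this argument would not exclude that both hold, which would give two common points $z,z'$. This is why we took three.) If exactly one holds, then $\tau(z)\ne\tau(z')$, so $B\cap B'=\emptyset$ and there is exactly one common point. If neither holds, the common points are those of $B\cap B'$. There is at most one, since $B,B'$ are distinct sets $B_{b,a}$ of one $Y_j^s$ (they come from different bundles) or lie in disjoint sets.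

**Property (3).** By (1), the projections of Layer 1 and 2 blocks at a given point are disjoint outside this point, so they number at most $\sum_s|\operatorname{supp}^s|=O(\sqrt N)$. In Layer 3 a point is an apex at most $wk$ times, once for each $(c,j)$. Moreover, a point of $Y_j^s$ lies in only $\rho$ sets $B_{b,a}$, one for each $b$, and each is used at most once. So it lies in at most $\rho=O(\sqrt N)$ further projections.

**Property (4).** Let $f:V\setminus W\to[k]$ be constant on no block.

*Layer 1: a permutation for each copy.* Fix $s$. For each $j$ choose a most frequent value $\pi^s(j)\in[k]$ of $f$ on $\hat X_j^s$, so that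
$$|\{x\in X_j^s:f(\hat x)=\pi^s(j)\}|\ge M/k\ge\delta M .$$
If $\pi^s(i)=\pi^s(j)$ for some $i\ne j$, then (L), applied to the points of $X_i^s$ and of $X_j^s$ that get this value, produces a block on which $f$ is constant. So $\pi^s$ is a permutation. Next, let $i\ne j$. If at least $\delta M$ points $x\in X_j^s$ had $f(\hat x)=\pi^s(i)$, then (L), with $T$ the set of these points and $S$ the set of points of $X_i^s$ with value $\pi^s(i)$, would again give a block on which $f$ is constant. Hence fewer than $\delta M$ points $x\in X_j^s$ have $f(\hat x)=\pi^s(i)$. Every color other than $\pi^s(j)$ is $\pi^s(i)$ for some $i\ne j$, so the number of points $x\in X_j^s$ with $f(\hat x)\ne\pi^s(j)$ is less than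
$$(k-1)\delta M=\frac{(k-1)(m-1)}{2km}\,q<\frac q2. \tag{7}$$

*Layer 2: no exceptions on $Y$.* Let $y\in Y_i^s$ and $j\ne i$. The Layer 2 blocks at $y$ with sets in $X_j^s$ have at least $q/2$ disjoint sets $A$. By (7) fewer than $q/2$ points of $X_j^s$ are exceptional, so some $A$ has $f=\pi^s(j)$ on all of $\hat A$. As $f$ is not constant on the block, $f(\hat y)\ne\pi^s(j)$. This holds for all $j\ne i$, so $f(\hat y)=\pi^s(i)$.

*Layer 3: everything.* Take $(z,c)\in V\setminus W$ and $j\ne c$. By the preceding paragraph $f$ equals $\pi^{\tau(z)}(j)$ on $\hat B(z,c,j)$, so $f(z,c)\ne\pi^{\tau(z)}(j)$. This holds for all $j\ne c$, hence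
$$f(z,c)=\pi^{\tau(z)}(c). \tag{8}$$

*The three permutations agree.* For $x\in X_i^s$ we have $\tau(x)=s+1$, so (8) says $f(\hat x)=\pi^{s+1}(i)$. But some $x\in X_i^s$ has $f(\hat x)=\pi^s(i)$. So $\pi^s=\pi^{s+1}$ for all $s\in\mathbb Z_3$. With $\pi$ the common permutation, (8) reads $f(z,c)=\pi(c)$, that is, $f=\pi\circ\gamma$ on $V\setminus W$. $\square$

## 8. Assembling the system: proof of Theorem B

Let $n$ be large and $m$-admissible, with the framework of Section 3 and $\mathcal B$ from Proposition 7.

**Step 1 (base cycles).** This step reserves a cycle on $Z$ for every block. Order each block $\beta\in\mathcal B$ as $((z_1,i),(z_2,j),\dots,(z_m,j))$, the vertex with the singular color first, and let $D_\beta=(z_1,\dots,z_m)$. By (1) two of these cycles share at most one point, so they are edge-disjoint. By (2) they lie in $G_0$. By (3) their union $Q$ has maximum degree $O(\sqrt N)$.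

**Step 2 (parity).** This step makes all degrees even. If $m$ is even or $m=3$, all $G_0$-degrees are even by Section 3; put $\mathcal F=\emptyset$. Let $m\ge5$ be odd. The set $O$ of odd-degree vertices of $G_0$ has even size; pair up its elements. For each pair $\{p_1,p_2\}$ in turn we choose a gadget $F$ as in Lemma 3 inside $G_0$, edge-disjoint from $Q$ and from the earlier gadgets, using as $u_1,\dots,u_{m-2}$ only points that served as a $u$-point in fewer than $2m$ earlier gadgets.

A greedy choice works. There are at most $N/2$ gadgets, each with $m-2$ $u$-points, so at most
$$\frac{N(m-2)/2}{2m}\le\frac N4$$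
points are ever excluded by the last condition. Let $H$ be the graph of forbidden edges: edges inside groups, edges of $Q$, edges of earlier gadgets. A point has degree at most 4 in a gadget in which it is a $u$-point, is a $u$-point at most $2m$ times, and is a $p$-point at most once, with degree 1 there. So $\Delta(H)\le O(1)+O(\sqrt N)+8m+1=O(\sqrt N)$. Choose $u_1,u_2,\dots,u_{m-2}$ in this order. Each must be distinct from the at most $m-1$ points already in the gadget, not excluded, and not $H$-adjacent to the at most two earlier points to which it is to be joined. Those are $p_1,p_2$ for $u_1$; $u_{r-1}$ for $u_r$ with $2\le r\le m-3$; and $u_{m-3},u_1$ for $u_{m-2}$. This rules out at most $\frac N4+O(\sqrt N)<N$ points at each stage, so the choice is possible.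

Let $\mathcal F$ be the family of all gadgets. Their union has maximum degree at most $8m+1$.

**Step 3 (decompose the rest).** Let
$$G=G_0-E(Q)-\bigcup_{F\in\mathcal F}E(F).$$
We check the hypotheses of (T2). All degrees of $G$ are even: $Q$ has even degrees, each point of $O$ is a $p$-point of exactly one gadget, no other point is a $p$-point, and all other gadget degrees are even. Next, $m\mid e(G)$, because $m\mid e(G_0)$, $e(D_\beta)=m$ and $e(F)=m$. Finally $\delta(G)\ge N-O(\sqrt N)$, since the groups are bounded. So for $n$ large (T2) gives a decomposition $\mathcal D'$ of $G$ into $m$-cycles.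

**Step 4 (the system).** Now we lift everything to $V$. Take

* for each group, the decomposition from Lemma 6;
* for each $F\in\mathcal F$, the four cycles from Lemma 3;
* for each $D\in\mathcal D'$, the cycles of a good lift (Lemma 2(A));
* for each $\beta\in\mathcal B$, the cycles of a good lift of $D_\beta$ containing $(i,j,\dots,j)$ (Lemma 2(B)); one of these cycles has vertex set $\beta$.

Every edge of the complete graph on $V$ is covered exactly once. Edges at $\infty$, within a fiber, or between fibers of the same group are covered by the group systems. An edge between fibers of points $z,z'$ in different groups lies over $zz'\in E(G_0)$, and $zz'$ belongs to exactly one $D\in\mathcal D'$, one $D_\beta$, or one $F$. So we have an $m$-cycle system $\mathcal S$ of order $|V|=n$. No cycle of it is mono, so $\gamma$ is a weak coloring, and it uses all $k$ colors.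

**Step 5 (uniqueness and chromatic number).** Let $f:V\to[k]$ be any map, not assumed surjective, that is constant on the vertex set of no cycle of $\mathcal S$. Each $\beta\in\mathcal B$ is the vertex set of a cycle of $\mathcal S$, so Proposition 7(4) gives a permutation $\pi$ with $f=\pi\circ\gamma$ on $V\setminus W$. If $W=\{\infty\}$, then for each $j\ne1$ Lemma 6 provides a cycle through $\infty$ whose other vertices all have $\gamma$-color $j$, hence $f$-value $\pi(j)$. So $f(\infty)\ne\pi(j)$ for all $j\ne1$, and $f(\infty)=\pi(1)=\pi(\gamma(\infty))$. Thus $f=\pi\circ\gamma$ on all of $V$.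

Hence every weak $k$-coloring induces the same partition as $\gamma$, so $\mathcal S$ is uniquely $k$-colorable. Moreover every such $f$ is surjective. A weak coloring with fewer than $k$ colors would be a non-surjective $f$, so there is none, and $\mathcal S$ is $k$-chromatic. This proves Theorem B, and together with Proposition 1 it proves Theorem A. $\blacksquare$
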